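
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Finite type is not an open condition for real hypersurfaces\\ in almost complex manifolds}


\begin{abstract}
For a real hypersurface $H$ in $\mathbb C^n$ with the standard complex structure, a theorem of D'Angelo says
that the points of finite $1$-type form an open subset of $H$, with the explicit local bound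
$\Delta_1(H,p)\le 2\Delta_1(H,p_0)^{n-1}$. We show that both statements fail for almost complex structures:
for every $n\ge4$ there are a real-analytic almost complex structure on $\mathbb C^n$ and a hypersurface with
polynomial defining function that has type at most $8$ at the origin and infinite type at points arbitrarily
close to it. For $n=2$ we show, on the contrary, that the type is upper semicontinuous for every smooth
almost complex structure.
\end{abstract}

\section{The question and the answer}

\subsection{The type of a hypersurface}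

Let $n\ge2$, let $J$ be a smooth almost complex structure on $\mathbb C^n$, and let $H=\{\rho=0\}$ be a smooth
real hypersurface, where $\rho:\mathbb C^n\to\mathbb R$ is smooth and $0$ is a regular value of $\rho$.
Let $\mathbb D\subset\mathbb C$ be the unit disc, with variable $t=x+iy$. A \emph{complex curve} is a
non-constant $J$-holomorphic map $u:\mathbb D\to\mathbb C^n$, that is, $du\circ i=J(u)\circ du$, or
$u_y=J(u)u_x$.

The \emph{valuation} $\nu(u)\ge1$ of $u$ at $0$ is the smallest $k\ge 1$ for which some real partial derivative of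
$u$ of order $k$ in $(x,y)$ is nonzero at $0$; the curve is \emph{regular} at $0$ if $\nu(u)=1$. If
$u(0)\in H$, let $\nu(\rho(u))\in\{1,2,\dots\}\cup\{\infty\}$ be the vanishing order of $\rho\circ u$ at $0$,
that is, the degree of the first nonzero homogeneous term of its Taylor expansion in $(x,y)$; it is $\infty$
if there is none, in particular if $u(\mathbb D)\subset H$. Put
\[
\Delta(u,H)=\frac{\nu(\rho(u))}{\nu(u)},\qquad
\Delta_1(H,p)=\sup_{u(0)=p}\Delta(u,H)\in[1,\infty]\qquad(p\in H).
\]
The number $\Delta_1(H,p)$ is the \emph{$1$-type} of $H$ at $p$, and $p$ is of \emph{finite type} if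
$\Delta_1(H,p)<\infty$.

The type measures how closely complex curves through $p$ can follow $H$. Dividing by $\nu(u)$ makes the count
independent of the speed of parametrization: passing from $u(t)$ to $u(t^k)$ multiplies both orders by $k$.
For example, let $J$ be standard on $\mathbb C^2\ni(w,\zeta)$ and
$\rho=\operatorname{Re}\zeta+|w|^{2k}$ with $k\ge1$. The curve $(t,0)$ gives $\Delta_1(H,0)\ge2k$. Conversely, if $w(t)$ and
$\zeta(t)$ vanish at $0$ to orders $\mu$ and $e$ (possibly $\infty$ for one of them), the leading term of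
$\operatorname{Re}\zeta(t)$ is harmonic and
that of $|w(t)|^{2k}$ is not, so they cannot cancel; the order of $\rho\circ u$ is $\min(e,2k\mu)\le2k\min(e,\mu)$.
Hence $\Delta_1(H,0)=2k$.

For the standard complex structure, D'Angelo proved that the points of finite type form an open subset of $H$.
More precisely, each $p_0\in H$ of finite type has a neighborhood $U$ in $H$ such that
\begin{equation}\label{eq:dangelo}
\Delta_1(H,p)\le2\,\Delta_1(H,p_0)^{\,n-1}\qquad\text{for all }p\in U .
\end{equation}

\begin{quote}
\textbf{Question} (\cite{source}).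
Does \eqref{eq:dangelo} remain true for every $n\ge2$, every smooth almost complex structure $J$ on $\mathbb C^n$, every
$H$ and every $p_0\in H$ of finite type, with a neighborhood $U$ depending on $J$, $H$ and $p_0$? Is the set of
points of finite type always open in $H$?
\end{quote}

The answer to both questions is no.

\begin{theorem}\label{thm:A}
For every $n\ge4$ there are a real-analytic almost complex structure $J$ on $\mathbb C^n$ and a hypersurface
$H=\{\rho=0\}$, with $\rho$ polynomial and $d\rho\ne0$ everywhere, such that $0\in H$, $\Delta_1(H,0)\le8$, and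
there are points $p_\delta\in H$, with $p_\delta\to0$ as $\delta\to0^+$, through each of which passes a regular complex
curve contained in $H$. In particular $\Delta_1(H,p_\delta)=\infty$.
\end{theorem}

For $p_0=0$ the right-hand side of \eqref{eq:dangelo} is at most $2\cdot8^{n-1}$, while the left-hand side is $\infty$ at
$p=p_\delta$. So \eqref{eq:dangelo} fails for every $n\ge4$, and the points of finite type do not form an open set. In
fact no bound for $\Delta_1(H,p)$ near $p_0$ by a finite function of $n$ and $\Delta_1(H,p_0)$ can hold when $n\ge4$. In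
dimension two, on the other hand, a bound stronger than \eqref{eq:dangelo} does hold.

\begin{theorem}\label{thm:B}
For every smooth almost complex structure $J$ on $\mathbb C^2$ and every smooth $H$ as above, $\Delta_1(H,\cdot)$
takes values in $\{2,3,\dots\}\cup\{\infty\}$ and is upper semicontinuous: every $p_0\in H$ of finite type has a
neighborhood in $H$ on which $\Delta_1(H,p)\le\Delta_1(H,p_0)$. In particular \eqref{eq:dangelo} and openness hold
for $n=2$.
\end{theorem}

The case $n=3$ is not settled here.

\subsection{Why openness can fail}\label{sec:why}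

In the integrable case a good test is
\[
\rho=\operatorname{Re}\zeta+\sum_j|F_j(w)|^2,\qquad F_j\text{ holomorphic},\ F_j(0)=0,
\]
a finite sum, on $\mathbb C^{n-1}\times\mathbb C\ni(w,\zeta)$. If a complex curve $(w(t),\zeta(t))$ lies in $H$, then
applying $\partial_t\partial_{\bar t}$ to $\rho\circ u=0$ gives $\sum_j|dF_j(w_t)|^2=0$. Its $w$-component
therefore lies in a fiber of $F=(F_j)$. It is not constant, since otherwise $\operatorname{Re}\zeta$, and hence $\zeta$,
would be constant too. If such curves exist through points tending to $0$, then the fiber of $F$ through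
the origin also has positive dimension, because the dimension at $w$ of the fiber of $F$ through $w$ is an upper
semicontinuous function of $w$. This argument uses that the squares that appear are squares of \emph{exact} forms $dF_j$.

Suppose we could replace the $dF_j$ by holomorphic $1$-forms that are not closed, and that there is a holomorphic vector
field $X$ such that, wherever $X\ne0$, the common kernel of these forms is $\mathbb CX$. Away from the zeros of $X$, the
curves in $H$ then become the integral curves of $X$, up to parametrization.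
Through every point with $X\ne0$ there is such a curve. Through a zero of $X$ there may be no curve killed by the forms,
and nothing analogous to semicontinuity of fibers is available. The proof of Theorem~\ref{thm:A} carries this out.
Section~\ref{sec:squares} constructs almost complex structures for which the relevant Laplacian is a sum of squares of
two non-closed forms. Section~\ref{sec:field} exhibits a vector field on $\mathbb C^3$ for which
no curve germ through $0$ is killed by both forms, with a bound on the order to which both can vanish along a germ.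
Section~\ref{sec:origin} converts this into the bound $8$. Theorem~\ref{thm:B} is proved in Section~\ref{sec:two}.

\subsection{Conventions}

We write $\partial_t=\frac12(\partial_x-i\partial_y)$ and $\partial_{\bar t}=\frac12(\partial_x+i\partial_y)$,
with subscripts for derivatives; if $w$ is a map into $\mathbb C^k$, then $w_t=\frac12(w_x-iw_y)$ and
$w_{\bar t}=\frac12(w_x+iw_y)$ are vectors in $\mathbb C^k$. The value of a holomorphic form at a point of $\mathbb C^k$ is
a complex-multilinear form on $\mathbb C^k$, and is applied to such vectors. A form evaluated along a curve is taken at the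
point $w(t)$.

For a smooth function $F$ near $0\in\mathbb D$ and an integer $k$, $F=O(|t|^k)$ is a pointwise bound near $0$; for
$k\le 0$ it is no condition. By Taylor's formula, for $k\ge1$ it means that all derivatives of $F$ of order $<k$ vanish at
$0$. In that case $F_t$ and $F_{\bar t}$ are $O(|t|^{k-1})$. Since vanishing orders are integers, a
bound $|F|\le C|t|^\kappa$ with real $\kappa\ge0$ implies $F=O(|t|^{\lceil\kappa\rceil})$.

\section{Sums of squares of non-closed forms}\label{sec:squares}

Let $A$ be a holomorphic $1$-form on $\mathbb C^k$. We work on $\mathbb C^k\times\mathbb C\ni(w,\zeta)$ with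
$\zeta=r+is$. We aim at an almost complex structure for which $r_{t\bar t}$, along complex curves, is a sum of
squares up to an error that vanishes where $r_{\bar t}=0$, in particular along curves in $\{r=0\}$.

\subsection{One square}

Suppose that for each $(w,s)$ we are given a real-linear map $J_0=J_0(w,s)$ of $\mathbb C^k$ with
\begin{equation}\label{eq:J0req}
J_0^2=-1,\qquad A_w(J_0v)=iA_w(v),
\end{equation}
depending smoothly on $(w,s)$. The simplest choice is $J_0=i$. Put
\begin{equation}\label{eq:J}
\theta(v)=\operatorname{Re}\big(e^{2is}A_w(v)\big),\qquad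
J(v,r',s')=\big(J_0v,\ -(s'+\theta(v)),\ r'-\theta(J_0v)\big).
\end{equation}

\begin{lemma}\label{lem:one}
The map $J$ is an almost complex structure on $\mathbb C^k\times\mathbb C$. Let $u=(w,r+is)$ be $J$-holomorphic and put
$\alpha=e^{2is}A(w_t)$. Then
\begin{align}
A(w_{\bar t})&=0,\qquad s_t=-ir_t-\tfrac12\alpha,\label{eq:st}\\
r_{t\bar t}&=\tfrac12|A(w_t)|^2+\operatorname{Im}(\alpha r_{\bar t})
-\tfrac12\operatorname{Im}\big(e^{2is}\,dA(w_{\bar t},w_t)\big).\label{eq:lap1}
\end{align}
\end{lemma}

\begin{proof}
The $w$-component of $J^2(v,r',s')$ is $J_0^2v=-v$. Since $\theta$ is real-linear, the $r$-component is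
$-\big((r'-\theta(J_0v))+\theta(J_0v)\big)=-r'$, and the $s$-component is
$-(s'+\theta(v))-\theta(J_0^2v)=-s'$. So $J^2=-1$.

Let $u$ be $J$-holomorphic. Then $w_y=J_0w_x$, so by \eqref{eq:J0req}
$A(w_{\bar t})=\frac12\big(A(w_x)+iA(J_0w_x)\big)=\frac12\big(A(w_x)-A(w_x)\big)=0$. The other components of
$u_y=J(u)u_x$ say
\[
s_x=-r_y-\theta(w_x),\qquad s_y=r_x-\theta(w_y),
\]
hence $s_t=\frac12(s_x-is_y)=-ir_t-\frac12\big(\theta(w_x)-i\theta(w_y)\big)$. Since
$\theta=\frac12\big(e^{2is}A+e^{-2is}\overline A\big)$,
\[
\theta(w_x)-i\theta(w_y)=e^{2is}A(w_t)+e^{-2is}\,\overline{A(w_{\bar t})}=\alpha ,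
\]
which proves \eqref{eq:st}.

Apply $\partial_{\bar t}$ to the second equation of \eqref{eq:st} and take imaginary parts. As $r$ and $s$ are real,
$r_{t\bar t}=-\frac12\operatorname{Im}\alpha_{\bar t}$. To compute $\alpha_{\bar t}$, note that
$s_{\bar t}=\overline{s_t}=ir_{\bar t}-\frac12\bar\alpha$, so
\begin{equation}\label{eq:twist}
2is_{\bar t}\,\alpha=-2\alpha r_{\bar t}-i|\alpha|^2 .
\end{equation}
Moreover $w^*A=A(w_t)\,dt+A(w_{\bar t})\,d\bar t$. Comparing the coefficients of $d\bar t\wedge dt$ in
$d(w^*A)=w^*dA$ gives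
\[
\partial_{\bar t}\big(A(w_t)\big)-\partial_t\big(A(w_{\bar t})\big)=dA(w_{\bar t},w_t),
\]
and here $A(w_{\bar t})\equiv0$. Therefore
$\alpha_{\bar t}=-2\alpha r_{\bar t}-i|\alpha|^2+e^{2is}dA(w_{\bar t},w_t)$. Multiplying the imaginary part by
$-\frac12$ and using $|\alpha|=|A(w_t)|$ gives \eqref{eq:lap1}.
\end{proof}

The square in \eqref{eq:lap1} comes from the twist: by \eqref{eq:st}, $s_{\bar t}$ contains $-\frac12\bar\alpha$,
and differentiating the factor $e^{2is}$ multiplies this by $\alpha$. With $\theta=\operatorname{Re}A$ instead, the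
terms \eqref{eq:twist} are absent, and with them the square $|A(w_t)|^2$.

Consider the case $J_0=i$. Then $w$ is holomorphic, the last term of \eqref{eq:lap1} is zero, and
\[
r_{t\bar t}=\tfrac12|A(w_t)|^2+\operatorname{Im}(\alpha r_{\bar t}).
\]
A complex curve in $\{r=0\}$ satisfies $A(w_t)=0$, hence $\alpha=0$ and $s$ is constant. Conversely, every non-constant
holomorphic $w$ with $A(w_t)=0$ gives the complex curve $(w,0)$ in $\{r=0\}$. Thus a single non-closed form already
governs the curves in a hypersurface. On $\mathbb C^3$, however, one form leaves a plane field wherever it does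
not vanish, and we want a line field. We need a second square.

\subsection{A second square from $dA$}

The last term of \eqref{eq:lap1} offers one. It vanished above because $w$ was holomorphic. Let us instead tilt $w$
in the direction of a holomorphic vector field $X$, which must satisfy $A(X)=0$ to respect $A(w_{\bar t})=0$.
Put
\begin{equation}\label{eq:xi}
\xi=\iota_XdA,\qquad\text{so that}\qquad \xi(X)=dA(X,X)=0 .
\end{equation}
If $w_{\bar t}=\lambda X$, then $dA(w_{\bar t},w_t)=\lambda\,\xi(w_t)$. The last term of \eqref{eq:lap1} becomes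
$+\frac12|\xi(w_t)|^2$ for $\lambda=-ie^{-2is}\,\overline{\xi(w_t)}$. The following $J_0$ realizes this choice:
\begin{equation}\label{eq:J0}
J_0v=iv-2e^{-2is}\,\overline{\xi_w(v)}\,X(w).
\end{equation}

\begin{proposition}\label{prop:two}
Let $A$ be a holomorphic $1$-form and $X$ a holomorphic vector field on $\mathbb C^k$ with $A(X)=0$, and let
$\xi=\iota_XdA$. Then \eqref{eq:J0} and \eqref{eq:J} define a real-analytic almost complex structure $J$ on
$\mathbb C^k\times\mathbb C$. Along every $J$-holomorphic $u=(w,r+is)$, with $\alpha=e^{2is}A(w_t)$, the equations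
\eqref{eq:st} hold and
\begin{align}
w_{\bar t}&=-ie^{-2is}\,\overline{\xi(w_t)}\,X(w),\label{eq:wbar}\\
r_{t\bar t}&=\tfrac12\big(|A(w_t)|^2+|\xi(w_t)|^2\big)+\operatorname{Im}(\alpha r_{\bar t}).\label{eq:lap2}
\end{align}
If $X(w^0)\ne0$, there is a complex curve $u=(w,0)$, regular at $0$, with $w(0)=w^0$.
\end{proposition}

\begin{proof}
We check \eqref{eq:J0req}. Since $\xi(X)=0$, $\xi(J_0v)=i\xi(v)$. Therefore
\[
J_0^2v=i\big(iv-2e^{-2is}\,\overline{\xi(v)}\,X\big)-2e^{-2is}\,\overline{i\xi(v)}\,X=-v .
\]
Since $A(X)=0$, $A(J_0v)=iA(v)$. So Lemma~\ref{lem:one} applies. From $w_y=J_0w_x$,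
\[
w_{\bar t}=\tfrac12(w_x+iJ_0w_x)=-ie^{-2is}\,\overline{\xi(w_x)}\,X(w).
\]
Hence $\xi(w_{\bar t})=0$ and $\xi(w_x)=\xi(w_t+w_{\bar t})=\xi(w_t)$, which gives \eqref{eq:wbar}. Then
$e^{2is}dA(w_{\bar t},w_t)=-i|\xi(w_t)|^2$, and \eqref{eq:lap1} becomes \eqref{eq:lap2}.

If $X(w^0)\ne0$, let $W$ be the holomorphic solution of $W'=X(W)$, $W(0)=w^0$, on $|t|<R$ for some $R>0$, and put
$w(t)=W(Rt)$ on $\mathbb D$. Then $w_x=w_t$ is a multiple of $X(w)$, so $A(w_x)=0$ and $\xi(w_x)=0$. Hence
$J_0w_x=iw_x=w_y$ and $\theta(w_x)=\theta(w_y)=0$, and $u=(w,0)$ satisfies $u_y=J(u)u_x$. Finally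
$w_t(0)=R\,X(w^0)\neq0$.
\end{proof}

\section{A vector field with no invariant curve through one of its zeros}\label{sec:field}

By \eqref{eq:lap2}, a complex curve in $\{r=0\}$ satisfies $A(w_t)=\xi(w_t)=0$, and then $w_{\bar t}=0$, so $w$ is a
holomorphic curve killed by both forms. We look for $A$ and $X$ on $\mathbb C^3$ such that no such curve passes
through $0$ although $X\ne0$ at points arbitrarily close to $0$. By the last statement of
Proposition~\ref{prop:two}, $X(0)=0$ is necessary.

Use coordinates $(a,b,c)$ on $\mathbb C^3$ and take the contact form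
\[
A=db-\tfrac12(c\,da-a\,dc),\qquad dA=da\wedge dc .
\]
A field with $A(X)=0$ is determined by its $a$- and $c$-components $f,g$. We choose
\begin{equation}\label{eq:fg}
\begin{gathered}
f=a^2+c^2,\qquad g=ac-6b+a^3,\\
X=f\,\partial_a+\tfrac12(cf-ag)\,\partial_b+g\,\partial_c,\qquad \xi=\iota_XdA=f\,dc-g\,da .
\end{gathered}
\end{equation}
Where $X\ne0$, the common kernel of $A$ and $\xi$ is $\mathbb CX$, since $da\wedge dc$ is nondegenerate on the plane
$\ker A$. Where $X=0$, the form $\xi$ vanishes too, so curves in the zero set of $X$ also have to be excluded.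

\paragraph{The smallest case.} Give $a,b,c$ the weights $1,2,1$. Then $f$ and $g$ are homogeneous of weight $2$,
except for the cubic $a^3$ in $g$. Without the cubic, the $a$-axis $(t,0,0)$ would be killed by $A$ and $\xi$. With it,
$\xi=-t^3\,dt$ on the $a$-axis, and one may try to correct the axis by terms of higher weight,
\[
P(t)=\big(t,\ \beta t^3+O(t^4),\ \gamma t^2+O(t^3)\big).
\]
A direct computation gives
\[
A(P')=\big(3\beta+\tfrac12\gamma\big)t^2+O(t^3),\qquad
\xi(P')=\big(2\gamma-(\gamma-6\beta+1)\big)t^3+O(t^4)=(6\beta+\gamma-1)t^3+O(t^4).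
\]
Both leading coefficients would have to vanish, so $6\beta+\gamma$ would be both $0$ and $1$: the two linear equations
describe distinct parallel lines. The coefficient $-6$ of $b$ is chosen for this purpose. With $-\kappa b$ in place of $-6b$
the second equation is $\kappa\beta+\gamma=1$, which is compatible with the first for $\kappa\ne6$.

The lemma says that the same obstruction meets every curve germ, singular ones included, and at a controlled order.

\begin{lemma}\label{lem:nocurve}
Let $P=(a,b,c)(t)$ be holomorphic near $0\in\mathbb C$, $P(0)=0$, vanishing at $0$ to order exactly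
$\nu\in\{1,2,\dots\}$. If $A(P')=O(|t|^M)$ and $\xi(P')=O(|t|^M)$ for an integer $M$, then $M\le4\nu-1$.
\end{lemma}

\begin{proof}
Suppose $M\ge4\nu$. Respecting the weights, let
$m=\min\big(\operatorname{ord}a,\operatorname{ord}c,\tfrac12\operatorname{ord}b\big)$. This is a positive half-integer or
integer with $m\le\nu$, so $M\ge4m$.

\emph{Step 1: the leading terms.} Let $a_0,c_0$ be the coefficients of $t^m$ in $a,c$ (zero if $m\notin\mathbb Z$), and
$b_0$ the coefficient of $t^{2m}$ in $b$. They are not all zero.

Consider the coefficient of $t^{2m-1}$ in $A(P')=b'-\frac12(ca'-ac')$. The bracket contributes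
$m(c_0a_0-a_0c_0)=0$ if $m\in\mathbb Z$, and nothing if $m\notin\mathbb Z$, because then its order is at least
$2(m+\frac12)-1=2m$. So the coefficient is $2mb_0$. As $M>2m-1$, $b_0=0$. Hence $(a_0,c_0)\ne0$ and $m\in\mathbb Z$.

The coefficient of $t^{3m-1}$ in $\xi(P')=(a^2+c^2)c'-(ac-6b+a^3)a'$ is, using $b_0=0$,
\[
m\big[(a_0^2+c_0^2)c_0-a_0c_0\cdot a_0\big]=mc_0^3 ,
\]
because $ba'$ has order greater than $3m-1$ and $a^3a'$ has order at least $4m-1$.
As $M>3m-1$, $c_0=0$, and therefore $a_0\ne0$.

\emph{Step 2: normalization.} Since $\operatorname{ord}a=m$, there is a local holomorphic parameter $\sigma$ with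
$a=\sigma^m$. Changing the parameter multiplies the pulled-back forms by a unit, so their orders do not change. By Step 1 we
can write
\[
a=\sigma^m,\qquad c=\sigma^mU,\qquad b=\sigma^{2m}V,\qquad U(0)=V(0)=0 .
\]
Let $D=\sigma\frac{d}{d\sigma}$. Then $Da=m\sigma^m$, $Dc=\sigma^m(DU+mU)$, $Db=\sigma^{2m}(DV+2mV)$, and
\begin{align*}
\sigma A(P_\sigma)&=Db-\tfrac12(c\,Da-a\,Dc)=\sigma^{2m}\big(DV+2mV+\tfrac12DU\big),\\
\sigma\xi(P_\sigma)&=(a^2+c^2)Dc-(ac-6b+a^3)Da\\
&=\sigma^{3m}\big[(1+U^2)(DU+mU)-m(U-6V+\sigma^m)\big]\\
&=\sigma^{3m}\big[DU+6mV-m\sigma^m+U^2(DU+mU)\big].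
\end{align*}
Both are $O(|\sigma|^{M+1})$ and $M\ge4m$. Dividing by $\sigma^{2m}$ and $\sigma^{3m}$ gives, modulo $\sigma^{m+1}$,
\begin{equation}\label{eq:pair}
DV+2mV+\tfrac12DU\equiv0,\qquad DU+6mV-m\sigma^m+U^2(DU+mU)\equiv0 .
\end{equation}
Subtracting half of the second relation from the first, we get
\begin{equation}\label{eq:reson}
DV-mV+\tfrac12m\sigma^m-\tfrac12U^2(DU+mU)\equiv0\pmod{\sigma^{m+1}} .
\end{equation}

\emph{Step 3: resonance.} The operator $D-m$ annihilates $\sigma^m$, so if the cubic term plays no role at order $m$,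
the term $\frac12m\sigma^m$ cannot be compensated. To see that it plays none, let
$h=\min(\operatorname{ord}U,\operatorname{ord}V)\in\{1,2,\dots\}\cup\{\infty\}$ and denote by $U_j,V_j$ the coefficients of
$\sigma^j$. Suppose $h<m$. The cubic terms have order at least $3h>h$, so the $\sigma^h$-coefficient of \eqref{eq:reson} gives
$(h-m)V_h=0$, hence $V_h=0$. The second relation in \eqref{eq:pair} then gives $hU_h=-6mV_h=0$. This contradicts the
choice of $h$. So $h\ge m$, the cubic terms have order at least $3m>m$, and the $\sigma^m$-coefficient of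
\eqref{eq:reson} reads $(m-m)V_m+\frac12m=0$, a contradiction.
\end{proof}

\begin{remark}
The bound of Lemma~\ref{lem:nocurve} is attained: for $P=(t^\nu,0,0)$ we have $A(P')=0$ and $\xi(P')=-\nu t^{4\nu-1}$. The
term $c^2$ in $f$ is needed as well: for $f=a^2$ the curve $(0,0,t)$ is killed by $A$ and by $\xi=f\,dc-g\,da$.
\end{remark}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:origin}

Let $n\ge4$ and write points of $\mathbb C^n$ as $(w,\zeta,q)$ with $w=(a,b,c)\in\mathbb C^3$,
$\zeta=r+is\in\mathbb C$, $q\in\mathbb C^{n-4}$ (absent if $n=4$). Let $J$ be the product of the almost complex structure of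
Proposition~\ref{prop:two}, for $A$ and $X$ as in Section~\ref{sec:field}, with the standard structure in $q$. Put
\[
\rho=r+|q|^2,\qquad H=\{\rho=0\}.
\]
Then $J$ is real-analytic, $\rho$ is a polynomial in the real coordinates, $\partial\rho/\partial r=1$, so $d\rho\ne0$
everywhere, and $0\in H$. The term $|q|^2$ adds the square $|q_t|^2$ to the Laplacian of $\rho\circ u$ and so controls the
additional variables.

\subsection{Points of infinite type near the origin}

For $\delta>0$ let $w^\delta=(\delta,0,0)$. Since $f(w^\delta)=\delta^2\ne0$, we have $X(w^\delta)\ne0$.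
Proposition~\ref{prop:two} gives a complex curve $(w,0,0)$ through $p_\delta=(\delta,0,\dots,0)$ that is regular at $0$
and lies in $\{r=0,\ q=0\}\subset H$. So $\Delta_1(H,p_\delta)=\infty$, and $p_\delta\to0$ as $\delta\to0^+$.

\subsection{The type at the origin is at most 8}

Let $u=(w,r+is,q)$ be a complex curve with $u(0)=0$ and valuation $\nu$, and let $N\ge2$ be an integer with
$\rho\circ u=O(|t|^N)$. We show $N\le8\nu$. This excludes infinite order and gives $\nu(\rho(u))\le8\nu$ (order $1$ being
trivial), hence $\Delta_1(H,0)\le8$. The idea is that high contact makes the squares in \eqref{eq:lap2} small; then $w$ is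
close to a holomorphic curve to which Lemma~\ref{lem:nocurve} applies. We write $\rho$ for $\rho\circ u$.

\emph{The forms are small along $u$.} The component $q$ is holomorphic, so
$r_{t\bar t}=\rho_{t\bar t}-|q_t|^2$ and $r_{\bar t}=\rho_{\bar t}-\sum_jq_j\overline{q_j'}$. Inserting this in
\eqref{eq:lap2} gives
\[
\tfrac12\big(|\alpha|^2+|\xi(w_t)|^2\big)+|q_t|^2
=\rho_{t\bar t}-\operatorname{Im}(\alpha\rho_{\bar t})+\operatorname{Im}\Big(\alpha\sum_jq_j\overline{q_j'}\Big).
\]
Near $t=0$ we have $|q|\le\frac12$, so the last term is at most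
$\frac12|\alpha||q_t|\le\frac14(|\alpha|^2+|q_t|^2)$ and can be absorbed on the left. As $|\alpha|=|A(w_t)|$,
\[
\tfrac14\big(|A(w_t)|^2+|\xi(w_t)|^2+|q_t|^2\big)\le|\rho_{t\bar t}|+|\alpha|\,|\rho_{\bar t}|=O(|t|^{N-2}).
\]
Each of $A(w_t)$, $\xi(w_t)$, $q_t$ is smooth and bounded by a constant times $|t|^{(N-2)/2}$. Hence
\begin{equation}\label{eq:M}
A(w_t),\ \xi(w_t),\ q_t=O(|t|^M),\qquad M=\lceil N/2\rceil-1 .
\end{equation}

\emph{Reduction to a holomorphic curve in $\mathbb C^3$.} We claim $M\le4\nu-1$. Suppose instead that $M\ge4\nu$. First we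
check that $\zeta$ and $q$ do not contribute to the valuation. Since $q$ is holomorphic and $q(0)=0$, we get $q=O(|t|^{M+1})$.
Since $2M+2\ge N$, $r=\rho-|q|^2=O(|t|^N)$. By \eqref{eq:st} and $N-1\ge M$,
$s_t=-ir_t-\frac12\alpha=O(|t|^M)$. As $s$ is real, the same holds for $s_{\bar t}$, and $s(0)=0$ gives
$s=O(|t|^{M+1})$. Because $M+1>\nu$ and $N\ge2M+1>\nu$, the components $q$, $r$ and $s$ vanish to order greater than $\nu$. Hence
$w$ vanishes to order exactly $\nu$.

By \eqref{eq:wbar} and \eqref{eq:M}, $w_{\bar t}=O(|t|^M)$. So all derivatives of $w$ at $0$ of order at most $M$ that involve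
$\partial_{\bar t}$ vanish, and Taylor's formula gives
\[
w=P(t)+O(|t|^{M+1}),\qquad w_t=P'(t)+O(|t|^M),
\]
with a holomorphic polynomial $P$, $P(0)=0$. Since $\nu\le M$, $P$ vanishes to order exactly $\nu$. The coefficients of $A$ and
$\xi$ at $P(t)$ and at $w(t)$ differ by $O(|t|^{M+1})$, so
\[
A_P(P')=A_w(w_t)+O(|t|^M)=O(|t|^M),\qquad \xi_P(P')=\xi_w(w_t)+O(|t|^M)=O(|t|^M).
\]
Lemma~\ref{lem:nocurve} yields $M\le4\nu-1$, a contradiction. This proves the claim.

So $\lceil N/2\rceil=M+1\le4\nu$ and $N\le8\nu$, which completes the proof of Theorem~\ref{thm:A}. \qed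

\section{Dimension two}\label{sec:two}

Let $n=2$. The complex tangent space of $H$ is now a line, and the Levi form is a single function $\ell$. We show that the
type at $p$ is read off from the first nonvanishing derivative of $\ell$ at $p$ in complex tangential directions; upper semicontinuity
is then immediate. In the example $\rho=\operatorname{Re}\zeta+|w|^{2k}$ of Section 1, the definitions below with $\omega=dw$
give $\ell=2k^2|w|^{2k-2}$, whose first nonzero such derivative at $0$ has order $2k-2$; the type is $2k$.

\subsection{The invariant $m(p)$}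

Fix $p_0\in H$ and a neighborhood $\mathcal U$ of $p_0$ in $\mathbb C^2$ where $d\rho\ne0$. Write $r=\rho$, and put
\[
\beta=-dr\circ J,\qquad \varepsilon=dr+i\beta .
\]
Then $\varepsilon(Jv)=dr(Jv)+i\,dr(v)=i\varepsilon(v)$, so $\varepsilon$ is a nowhere vanishing $(1,0)$-form. Shrinking
$\mathcal U$, choose a smooth $(1,0)$-form $\omega$ such that $\omega,\varepsilon$ is a frame of $(1,0)$-forms, and let
$L,E$ be the dual frame of $(1,0)$-vector fields. Since $\beta$ is real and
$\overline{\omega\wedge\bar\omega}=-\omega\wedge\bar\omega$, there is a real smooth function $\ell$ with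
\begin{equation}\label{eq:levi}
d\beta=i\ell\,\omega\wedge\bar\omega+\big(\text{a combination of }\omega\wedge\bar\varepsilon,\
\bar\omega\wedge\varepsilon,\ \varepsilon\wedge\bar\varepsilon,\ \omega\wedge\varepsilon,\
\bar\omega\wedge\bar\varepsilon\big).
\end{equation}
The last two types may occur because $J$ need not be integrable. For a word $I$ of length $|I|$ in $L,\bar L$, let
$L^I\ell$ be the iterated derivative, the leftmost letter being applied last. For $p\in H\cap\mathcal U$ put
\[
m(p)=2+\min\{|I|:(L^I\ell)(p)\ne0\}\in\{2,3,\dots\}\cup\{\infty\}.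
\]
If $(L^I\ell)(p_0)\ne0$, the same holds at nearby points, so $m(p)\le m(p_0)$ for $p$ near $p_0$. Theorem~\ref{thm:B}
therefore follows from
\begin{equation}\label{eq:typem}
\Delta_1(H,p)=m(p)\qquad(p\in H\cap\mathcal U).
\end{equation}

\subsection{Equations along a curve}

Let $u$ be a complex curve with $u(0)=p\in H\cap\mathcal U$. We work near $t=0$ and write $r$ for $r\circ u$ in formulas in $t$. Since
$\omega,\varepsilon$ are $(1,0)$-forms, $u^*\omega=\varphi\,dt$ and $u^*\varepsilon=\psi\,dt$ with smooth $\varphi,\psi$. From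
$dr=\frac12(\varepsilon+\bar\varepsilon)$ we get
\begin{equation}\label{eq:psi}
\psi=2r_t .
\end{equation}
The vector $du(\partial_t)=\frac12(u_x-iJu_x)$ is of type $(1,0)$, so $du(\partial_t)=\varphi L+\psi E$. Thus, for smooth $h$,
\begin{equation}\label{eq:chain}
(h\circ u)_t=\varphi\,(Lh)(u)+\psi\,(Eh)(u),\qquad
(h\circ u)_{\bar t}=\bar\varphi\,(\bar Lh)(u)+\bar\psi\,(\bar Eh)(u).
\end{equation}
Since $du\circ i=J\circ du$, we have $u^*\beta=-d(r\circ u)\circ i=-ir_t\,dt+ir_{\bar t}\,d\bar t$, hence
$d(u^*\beta)=2i\,r_{t\bar t}\,dt\wedge d\bar t$. The forms $\omega\wedge\varepsilon$ and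
$\bar\omega\wedge\bar\varepsilon$ pull back to $0$. So \eqref{eq:levi} gives, with smooth functions $g_1,g_2,g_3$ of $t$,
\begin{equation}\label{eq:leviu}
2r_{t\bar t}=\ell(u)|\varphi|^2+g_1\varphi\bar\psi+g_2\bar\varphi\psi+g_3\psi\bar\psi .
\end{equation}
In the same way, pulling back $d\omega$ shows that
\begin{equation}\label{eq:phibar}
\varphi_{\bar t}\ \text{ is a combination, with smooth coefficients, of }\
\varphi\bar\varphi,\ \varphi\bar\psi,\ \psi\bar\varphi,\ \psi\bar\psi .
\end{equation}

\subsection{The upper bound}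

We show $\Delta(u,H)\le m(p)$ for every complex curve $u$ with $u(0)=p$. Let $\nu=\nu(u)$. If
$\nu(\rho(u))\le\nu$, then $\Delta(u,H)\le1$. Otherwise let $N>\nu$ be an integer with $r\circ u=O(|t|^N)$. By
\eqref{eq:psi}, $\psi=O(|t|^{N-1})$, in particular $\psi=O(|t|^\nu)$.

The vectors $\frac12u_x$ and $-\frac12u_y$ are the real and imaginary parts of $du(\partial_t)=\varphi L+\psi E$. Since $du$
vanishes to order exactly $\nu-1$ at $0$ and $\psi$ vanishes to a higher order, $\varphi$ vanishes to order exactly $\nu-1$. By
\eqref{eq:phibar}, $\varphi_{\bar t}=O(|t|^{2\nu-2})$, hence $\varphi_{\bar t}=O(|t|^{\nu-1})$. So $\partial_{\bar t}$ kills the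
leading homogeneous term of $\varphi$, which has degree $\nu-1$. Hence
\begin{equation}\label{eq:phi}
\varphi=\kappa t^{\nu-1}+O(|t|^\nu),\quad \kappa\ne0,\qquad |\varphi|\ge\kappa'|t|^{\nu-1}\ \text{ near }0,\quad \kappa'>0 .
\end{equation}
The point of \eqref{eq:phi} is that we may divide by $\varphi$. This is where $n=2$ enters: the curve has only one complex
tangential component, and only one function $\ell$ multiplies its square.

We claim that $(L^I\ell)(u)=O(|t|^{N-(2+|I|)\nu})$ for all words $I$. For $|I|=0$, \eqref{eq:leviu} and $N\ge2$ give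
$\ell(u)|\varphi|^2=O(|t|^{N-2})$, and we divide by $|\varphi|^2$. Assume the claim for $I$, let $h=L^I\ell$ and
$k=N-(2+|I|)\nu$. The words obtained from $I$ by adding a letter on the left give the functions $Lh$ and $\bar Lh$, for which
the claimed exponent is $k-\nu$. If $k\le0$, there is no condition. If $k\ge1$, then
\eqref{eq:chain}, with $\psi=O(|t|^{N-1})$ and $N-1\ge k-1$, gives
$\varphi\,(Lh)(u)=O(|t|^{k-1})$ and $\bar\varphi\,(\bar Lh)(u)=O(|t|^{k-1})$. Dividing, $(Lh)(u)$ and $(\bar Lh)(u)$ are
$O(|t|^{k-\nu})$, which is the claim.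

If $m(p)<\infty$, choose $I$ with $(L^I\ell)(p)\ne0$ and $2+|I|=m(p)$. The claim at $t=0$ forces
$N-m(p)\nu\le0$. So every admissible $N$ is at most $m(p)\nu$, that is, $\Delta(u,H)\le m(p)$. If $m(p)=\infty$, there is nothing to prove.

\subsection{The lower bound}

Let $p\in H\cap\mathcal U$ and let $m\ge2$ be an integer with $m\le m(p)$. We construct a regular curve $u$ with $u(0)=p$ and
$r\circ u=O(|t|^m)$. This gives $\Delta_1(H,p)\ge m$ for all such $m$, and with the upper bound it proves
\eqref{eq:typem}. The idea is that \eqref{eq:leviu} takes care of the mixed derivatives of $r\circ u$, while the pure ones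
can be made zero by the choice of the jet of $u$.

\emph{Small jets are attained.} After a real affine change of coordinates, $p=0$ and $J(0)=i$. Writing
$u_x=u_t+u_{\bar t}$ and $u_y=i(u_t-u_{\bar t})$, the equation $u_x+J(u)u_y=0$ becomes
$(1-Ji)u_{\bar t}=-(1+Ji)u_t$. Since $1-Ji=-J(J+i)$ and $1+Ji=-J(J-i)$, this reads
$u_{\bar t}=-(J+i)^{-1}(J-i)u_t$ near $0$. From $(J+i)i=J(J+i)$ and $(J-i)i=-J(J-i)$ one sees that the
real-linear map $-(J+i)^{-1}(J-i)$ anticommutes with $i$. So, for maps $u$ with values near $0$, being $J$-holomorphic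
means
\begin{equation}\label{eq:Q}
u_{\bar t}=Q(u)\,\overline{u_t},\qquad Q\text{ a smooth complex matrix function},\quad Q(0)=0 .
\end{equation}
Let $0<\gamma<1$, and let $T$ be the Cauchy--Green operator on $\mathbb D$. It satisfies
$\partial_{\bar t}T=\mathrm{id}$ and is bounded $C^{m-1,\gamma}(\overline{\mathbb D})\to C^{m,\gamma}(\overline{\mathbb D})$
\cite{vekua}. The map $\Phi(u)=u-T(Q(u)\overline{u_t})$ is $C^1$ near $0$ in the real Banach space
$C^{m,\gamma}(\overline{\mathbb D},\mathbb C^2)$, with $\Phi(0)=0$ and, because $Q(0)=0$, $d\Phi(0)=\mathrm{id}$. By the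
inverse function theorem we can put, for small $c=(c_0,\dots,c_{m-1})\in(\mathbb C^2)^m$,
\[
u_c=\Phi^{-1}\Big(\sum_{j=0}^{m-1}c_jt^j/j!\Big).
\]
Applying $\partial_{\bar t}$ to $\Phi(u_c)=\sum_jc_jt^j/j!$ gives \eqref{eq:Q}, so $u_c$ is $J$-holomorphic. It is smooth on
$\mathbb D$ by elliptic regularity \cite[Theorem B.4.1]{ms}. The $C^1$ map
$c\mapsto(\partial_t^ju_c(0))_{0\le j\le m-1}$ fixes $0$ and has differential $\mathrm{id}$ there. Hence all sufficiently small
values of $(\partial_t^ju(0))_{0\le j\le m-1}$ are attained by $J$-holomorphic maps $u$ on $\mathbb D$.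

\emph{Choice of the jet.} Let $u$ solve \eqref{eq:Q} with $u(0)=0$, and put $c_j=\partial_t^ju(0)$. By induction on $j$, every
derivative $\partial_t^a\partial_{\bar t}^bu(0)$ with $b\ge1$ and $a+b=j$ is a polynomial without constant term, depending only on $Q$,
in $c_1,\dots,c_{j-1}$ and their conjugates. Indeed it equals $\partial_t^a\partial_{\bar t}^{b-1}\big(Q(u)\overline{u_t}\big)(0)$.
The term in which all derivatives fall on $\overline{u_t}$ has the factor $Q(0)=0$, and the others involve only derivatives of
$u$ and $\bar u$ of orders $1,\dots,j-1$. Let $r_i$ ($i=1,2$) be the derivative $\partial_t$-type, i.e.\ complex-linear, partial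
derivative of $r$ at $0$ with respect to the $i$-th complex coordinate of $\mathbb C^2$. By the chain rule,
\[
\partial_t^j(r\circ u)(0)=\sum_{i=1}^2r_i\,c_{j,i}
+R_j(c_1,\dots,c_{j-1},\bar c_1,\dots,\bar c_{j-1}),\qquad R_1=0,\quad R_j(0)=0,
\]
with polynomials $R_j$; the contributions $\partial_t^j\bar u(0)=\overline{\partial_{\bar t}^ju(0)}$ are part of $R_j$.

As $r$ is real and $dr\ne0$, the vector $(r_1,r_2)$ is nonzero. Choose $v\ne0$ and
$e$ in $\mathbb C^2$ with $\sum_ir_iv_i=0$ and
$\sum_ir_ie_i=1$. For $\delta>0$ put $c_0=0$, $c_1=\delta v$ and, inductively,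
$c_j=-R_j(c_1,\dots,c_{j-1},\bar c_1,\dots,\bar c_{j-1})\,e$ for $2\le j\le m-1$. These depend continuously on $\delta$ and
tend to $0$ as $\delta\to0$. So for small $\delta$ there is a $J$-holomorphic $u$ on $\mathbb D$ with this jet. It satisfies $u(0)=0$,
$u_t(0)=\delta v\ne0$, hence it is a complex curve with $\nu(u)=1$, and
\begin{equation}\label{eq:pure}
\partial_t^j(r\circ u)(0)=0\qquad(1\le j\le m-1).
\end{equation}

\emph{Order of contact.} We show by induction that $r\circ u=O(|t|^k)$ for $1\le k\le m$. For $k=1$ this is $r(u(0))=0$. Let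
$1\le k\le m-1$ and $r\circ u=O(|t|^k)$, so $\psi=O(|t|^{k-1})$. Applying \eqref{eq:chain} repeatedly, each
derivative of $\ell\circ u$ of order $i$ is a sum of terms
\[
(\text{smooth})\cdot(L^I\ell)(u),\quad|I|\le i,\qquad\text{and}\qquad
(\text{smooth})\cdot\partial^\mu\psi,\ \ (\text{smooth})\cdot\partial^\mu\bar\psi,\quad|\mu|\le i-1 .
\]
Let $0\le i\le k-2$. The terms of the first kind vanish at $0$ because $|I|\le k-2\le m-3<m(p)-2$, and the others because
$|\mu|\le k-3$. Hence $\ell\circ u=O(|t|^{k-1})$, and \eqref{eq:leviu} gives $r_{t\bar t}=O(|t|^{k-1})$. So all mixed derivatives of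
$r\circ u$ of order $k$ vanish at $0$. The pure ones, $\partial_t^k(r\circ u)(0)$ and its conjugate
$\partial_{\bar t}^k(r\circ u)(0)$, vanish by \eqref{eq:pure}. Therefore $r\circ u=O(|t|^{k+1})$.

For $k=m$ we obtain $\nu(\rho(u))\ge m$ and $\nu(u)=1$, so $\Delta_1(H,p)\ge m$. This proves \eqref{eq:typem} and
Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}
\bibitem{source}
\emph{Lie Brackets And Singular Type Of Real Hypersurfaces},
\url{http://www.math.univ-toulouse.fr/~barraud/publications/SingularType-MathZ.pdf}.

\bibitem{ms}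
McDuff and Salamon, \emph{J-holomorphic Curves and Symplectic Topology}.

\bibitem{vekua}
Vekua, \emph{Generalized Analytic Functions}.
\end{thebibliography}

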